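\title{Intersections of cells and projections from the bidual}

\begin{abstract}
If a Banach space $X$ is the range of a norm-one projection on $X^{**}$, then every family of closed balls of $X$ with nonempty finite intersections has a common point. We show that the converse fails. A renorming of $\ell_1$ has this intersection property but admits no norm-one projection from a certain subspace of $X^{**}$ that contains $X$ with codimension two, and a second separable space has the property but is not complemented in its bidual at all. The converse holds, with a unique projection, for a class of spaces that contains the Asplund spaces.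
\end{abstract}

\section{Introduction}

Let $X\neq\{0\}$ be a real Banach space, regarded as a subspace of its bidual $X^{**}$ by the canonical embedding. A \emph{cell} in $X$ is a closed ball $B_X(x,\rho)=\{u\in X:\|u-x\|\le\rho\}$ with $x\in X$ and $\rho\ge0$. The cells in $X$ have the \emph{finite intersection property} (FIP) if every family of cells in which each finite subfamily has a common point has itself a common point. If $X\subset Y\subset X^{**}$ is a subspace, a \emph{projection} from $Y$ onto $X$ is a bounded linear map $P:Y\to X$ with $Px=x$ for $x\in X$; its norm is at least $1$.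

The FIP is the trace that compactness leaves on cells. The cells of $X^{**}$ are $w^*$-compact, so if the cells $B_X(x_\alpha,\rho_\alpha)$ have nonempty finite intersections, some $y\in X^{**}$ satisfies $\|y-x_\alpha\|\le\rho_\alpha$ for all $\alpha$. The issue is to bring $y$ back into $X$ without increasing its distance to the centers. A projection $P:X^{**}\to X$ of norm $1$ does this, since $\|Py-x_\alpha\|=\|P(y-x_\alpha)\|\le\rho_\alpha$. Such a projection exists when $X$ is reflexive, and when $X=W^*$ is a dual space (restrict a functional on $W^{**}$ to $W$); it is known to exist for $X=L_1(\mu)$. All these spaces therefore have the FIP. The space $c_0$ does not: with $e_n$ the unit vectors, the cells $B_{c_0}(2e_n,1)$, $n\le N$, contain $e_1+\dots+e_N$, but a point common to all of them would have every coordinate at least $1$.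

In each positive example the FIP comes from a projection, and it is known that the FIP is equivalent to a one-dimensional form of this condition: the cells in $X$ have the FIP if and only if every subspace $X\subset Y\subset X^{**}$ with $\dim Y/X\le1$ admits a projection of norm $1$ onto $X$ (a proof is recalled in Proposition~\ref{prop:char}). This suggests that the two conditions coincide, and leads to the question posed in \cite{memoir}:
\begin{quote}
\emph{If the cells in $X$ have the FIP, is there a projection of norm $1$ from $X^{**}$ onto $X$?}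
\end{quote}
The answer is no, and the failure occurs at the first possible step.

\begin{theorem}\label{thm:A}
There is a separable Banach space $X$, isomorphic to $\ell_1$, whose cells have the FIP, and a subspace $X\subset Y\subset X^{**}$ with $\dim Y/X=2$, such that there is no projection of norm $1$ from $Y$ onto $X$. Hence there is none from $X^{**}$ onto $X$, and in the characterization above the condition $\dim Y/X\le1$ cannot be replaced by $\dim Y/X\le2$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a separable Banach space $X$ whose cells have the FIP and for which there is no bounded projection from $X^{**}$ onto $X$.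
\end{theorem}

\begin{theorem}\label{thm:C}
Let $D$ be the set of points of the unit ball $B_{X^*}$ at which the identity map $(B_{X^*},w^*)\to(B_{X^*},w)$ is continuous, and assume that $B_{X^*}$ is the $w^*$-closed convex hull of $D$; this holds if $X$ is an Asplund space. If the cells in $X$ have the FIP, then there is exactly one projection of norm $1$ from $X^{**}$ onto $X$, and its kernel is $D^\perp=\{z\in X^{**}:z|_D=0\}$.
\end{theorem}

So no counterexample to the question is an Asplund space.

The three results have one source. The FIP assigns to each $y\in X^{**}$ a point of $X$ that is at least as close as $y$ to every point of $X$, and the question is whether this assignment can be made linear (Section~\ref{sec:O}). Under the hypothesis of Theorem~\ref{thm:C} linearity is automatic (Section~\ref{sec:C}). In general it is not: Section~\ref{sec:model} gives a norm on $\mathbb R^4$ for which a plane is the range of a norm-one projection from each three-dimensional subspace containing it, but not from $\mathbb R^4$. Section~\ref{sec:A} realizes the two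 extra dimensions in a bidual, and Sections~\ref{sec:Bspace}--\ref{sec:Bproj} repeat the scheme with the plane replaced by a reflexive space that is badly complemented in a larger one.

\section{The FIP as a selection problem}\label{sec:O}

Put
\[
O(X)=\{z\in X^{**}:\ \|x+z\|\ge\|x\|\ \text{ for all }x\in X\}.
\]
The inequality is a form of orthogonality: for a subspace $M$ of a Hilbert space, $\|x+z\|^2-\|x\|^2=2\langle x,z\rangle+\|z\|^2$ is nonnegative for all $x\in M$ exactly when $z\perp M$. The set $O(X)$ is closed under multiplication by scalars, since $\|x+cz\|=|c|\,\|c^{-1}x+z\|\ge\|x\|$ for $c\ne0$, and $O(X)\cap X=\{0\}$ (take $x=-z$). Nothing in the definition makes it closed under addition.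

\begin{lemma}\label{lem:ker}
Let $X\subset Y\subset X^{**}$ be a subspace and let $P:Y\to X$ be linear with $Px=x$ for $x\in X$. Then $P$ is a projection of norm $1$ if and only if $\ker P\subset O(X)$.
\end{lemma}

\begin{proof}
The elements of $Y$ are the sums $x+z$ with $x\in X$, $z\in\ker P$, and $P(x+z)=x$.
\end{proof}

\begin{proposition}\label{prop:char}
The following are equivalent.
\begin{enumerate}
\item[(i)] The cells in $X$ have the FIP.
\item[(ii)] For every $y\in X^{**}$ there is $u\in X$ with $\|u-x\|\le\|y-x\|$ for all $x\in X$.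
\item[(iii)] $X^{**}=X+O(X)$.
\item[(iv)] Every subspace $X\subset Y\subset X^{**}$ with $\dim Y/X\le1$ admits a projection of norm $1$ onto $X$.
\end{enumerate}
\end{proposition}

\begin{proof}
(ii)$\Leftrightarrow$(iii). As $x$ runs through $X$ so does $x'=u-x$, and the inequality in (ii) reads $\|x'\|\le\|x'+(y-u)\|$. So $u$ is as in (ii) if and only if $y-u\in O(X)$.

(iii)$\Leftrightarrow$(iv). For $y\notin X$, the projections from $X+\mathbb Ry$ onto $X$ have the kernels $\mathbb R(y-u)$, $u\in X$. By Lemma~\ref{lem:ker} one of them has norm $1$ if and only if $y-u\in O(X)$ for some $u\in X$.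

(ii)$\Rightarrow$(i). Given cells $B_X(x_\alpha,\rho_\alpha)$ with nonempty finite intersections, take $y\in X^{**}$ with $\|y-x_\alpha\|\le\rho_\alpha$ for all $\alpha$, by $w^*$-compactness, and then $u$ as in (ii).

(i)$\Rightarrow$(ii). Fix $y$ and consider all cells $B_X(x,\rho)$ with $x\in X$ and $\rho>\|y-x\|$. A point common to all of them satisfies (ii), so it suffices to show that finitely many of them, $B_X(x_i,\rho_i)$, $i\le n$, intersect. Give $X^n$ the norm $\max_i\|a_i\|/\rho_i$; the dual norm is $\sum_i\rho_i\|f_i\|$. If the cells had no common point, $(x_1,\dots,x_n)$ would be at distance at least $1$ from the diagonal $\{(u,\dots,u)\}$. The Hahn--Banach theorem would give $f_1,\dots,f_n\in X^*$ with $\sum\rho_i\|f_i\|=1$, $\sum f_i=0$ and $\sum f_i(x_i)\ge1$. Since $\sum y(f_i)=0$,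
\[
1\le\sum_i(x_i-y)(f_i)\le\sum_i\|x_i-y\|\,\|f_i\|<\sum_i\rho_i\|f_i\|=1,
\]
a contradiction.
\end{proof}

The question now reads: if every coset of $X$ in $X^{**}$ meets $O(X)$, does $O(X)$ contain a linear subspace that meets every coset?

\medskip
\noindent\emph{Limits along ultrafilters.} Let $\mathcal U$ be an ultrafilter on a set $I$ and let $(k_i)_{i\in I}$ be points of a Hausdorff space that lie in a compact set for all $i$ in some member of $\mathcal U$. Then there is a unique point $\lim_{\mathcal U}k_i$ such that $\{i:k_i\in N\}\in\mathcal U$ for each of its neighborhoods $N$. The limit commutes with continuous maps, and it lies in every closed set that contains $k_i$ for all $i$ in some member of $\mathcal U$. We apply this to the $w^*$-topology of $X^{**}$, in which cells are compact, and to the weak topology, in which cells are closed, and compact if the space is reflexive. A nonprincipal ultrafilter on $\mathbb N$ contains all cofinite sets.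

\section{A class of spaces for which $O(X)$ is linear}\label{sec:C}

An element of $X^{**}$ is a weakly continuous functional on $X^*$, and it is $w^*$-continuous only if it lies in $X$. At a point of $D$, however, the restriction to $B_{X^*}$ of every $z\in X^{**}$ is $w^*$-continuous. This turns the inequalities defining $O(X)$ into linear equations.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We show first that $O(X)=D^\perp$.

Let $z\in O(X)$ and $C=B_{X^*}\cap\ker z$. For $x\in X$, extend the restriction of $x$ to the subspace $\ker z\subset X^*$ to a functional $u\in X^{**}$ of the same norm. Then $u-x$ vanishes on $\ker z$, so $u=x+cz$ for a scalar $c$, and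
\[
\sup_{f\in C}f(x)=\|u\|=\|x+cz\|\ge\|x\|.
\]
Hence $C$ is $w^*$-dense in $B_{X^*}$: otherwise the Hahn--Banach theorem separates some $f_0\in B_{X^*}$ from the $w^*$-closure of the convex set $C$ by an $x\in X$, and $f_0(x)>\sup_{f\in C}f(x)\ge\|x\|$, which is impossible. Each $f\in D$ is thus the $w^*$-limit, and by definition of $D$ the weak limit, of a net in $C$; so $z(f)=0$. This inclusion $O(X)\subset D^\perp$ holds in every Banach space.

The hypothesis on $D$ gives the reverse inclusion. An $x\in X$ is linear and $w^*$-continuous on $X^*$, so $\sup_{f\in D}f(x)=\sup_{f\in B_{X^*}}f(x)=\|x\|$. For $z\in D^\perp$ we get $\|x+z\|\ge\sup_{f\in D}(x+z)(f)=\|x\|$.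

Now assume the FIP. By Proposition~\ref{prop:char}, $X^{**}=X+D^\perp$, and $X\cap D^\perp=X\cap O(X)=\{0\}$. The projection onto $X$ along the subspace $D^\perp$ has norm $1$ by Lemma~\ref{lem:ker}. If $N$ is the kernel of any norm-one projection, then $N\subset D^\perp$ by the same lemma; conversely, writing $z\in D^\perp$ as $x+n$ with $x\in X$, $n\in N$ gives $x=z-n\in X\cap D^\perp=\{0\}$. So $N=D^\perp$, and a projection onto $X$ is determined by its kernel.

It remains to treat Asplund spaces, that is, spaces in which every continuous convex function on a nonempty open convex set is Fr\'echet differentiable on a dense $G_\delta$ subset. A point $f\in B_{X^*}$ is \emph{$w^*$-strongly exposed} if there is $x\in X$ with $f(x)=\|x\|$ such that the diameters of the slices $\{g\in B_{X^*}:g(x)>f(x)-\eta\}$ tend to $0$ as $\eta\to0$. These slices are relative $w^*$-neighborhoods of $f$, so the identity is even $w^*$-to-norm continuous at $f$, and $f\in D$. If $X$ is Asplund, $B_{X^*}$ is the $w^*$-closed convex hull of its $w^*$-strongly exposed points \cite{NP}.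
\end{proof}

For $X=c_0$ the points $\pm e_n\in B_{\ell_1}$ are $w^*$-strongly exposed ($g\in B_{\ell_1}$ and $g_n>1-\eta$ give $\|g-e_n\|_1<2\eta$), so $O(c_0)\subset D^\perp=\{0\}$, as far as possible from (iii).

\section{A four-dimensional model}\label{sec:model}

We forget biduals for a moment and look for a normed space $W\supset E_0$ such that norm-one projections onto $E_0$ exist one direction at a time but not from all of $W$. Take $W=\mathbb R^2\oplus\mathbb R^2$ with points $(m,a)$, and $E_0=\{(0,a)\}$ with the Euclidean norm $|a|$. Let $\mathbb T$ be the unit circle. A projection has the form $(m,a)\mapsto a+Lm$, and since $|a+Lm|=\sup_{e\in\mathbb T}(\langle e,a\rangle+\langle L^Te,m\rangle)$, it has norm $1$ exactly when all functionals $(L^Te,e)$, $e\in\mathbb T$, have norm at most $1$ on $W$. A norm-one projection is thus a \emph{linear} choice $e\mapsto w_e$ of norm-preserving extensions $(w_e,e)$ of the functionals $e$ on $E_0$. For a projection from $E_0+\mathbb R(m,0)$ it is enough that the number $\langle w_e,m\rangle$ be linear in $e$.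

We therefore prescribe for each $e$ a set $K_e$ of admissible $w$. We fix the component $\langle w,e\rangle=t(e)$, where $t$ is not a quadratic form on $\mathbb T$, so that no linear choice exists; and we leave the component along $e^\perp$ free, in a range long enough to adjust $\langle w,m\rangle$ for a given $m$. Quadratic forms on $\mathbb T$ are spanned by $1,\cos2\theta,\sin2\theta$, and symmetry of the norm requires $t$ to be even, so the first candidate is $\cos4\theta$.

For $e=(\cos\theta,\sin\theta)$ let $e^\perp=(-\sin\theta,\cos\theta)$ and $t(e)=\cos4\theta$. Then $t(-e)=t(e)=t(e^\perp)$ and $|t|\le1$. For $0\le\varepsilon\le1$ put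
\[
K_e(\varepsilon)=\{w\in\mathbb R^2:\ |w|\le5,\ |\langle w,e\rangle-t(e)|\le\varepsilon\},\qquad K_e=K_e(0).
\]
Thus $K_e$ is a chord of the disk of radius $5$, perpendicular to $e$, and $K_e(\varepsilon)$ is a strip around it; the strips are needed only in Section~\ref{sec:A}. Since $t$ is even, $K_{-e}(\varepsilon)=-K_e(\varepsilon)$. Moreover
\begin{equation}\label{eq:inK}
t(e)e+\lambda e^\perp\in K_e\ \ (|\lambda|\le4),\qquad t(e)e+u\in K_e(\varepsilon)\ \ (|u|\le\varepsilon),
\end{equation}
because these vectors have norm at most $\sqrt{17}$ and $2$. Finally let $\psi(m)=t(m/|m|)\,m$ for $m\ne0$ and $\psi(0)=0$. Then $\psi(cm)=c\psi(m)$ for all real $c$, but $\psi$ is far from additive: it fixes $(1,0)$ and $(0,1)$ and sends $(1,1)$ to $(-1,-1)$.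

\begin{lemma}\label{lem:plane}
\begin{enumerate}
\item[(a)] For $e\in\mathbb T$ and $m\in\mathbb R^2$ there is $w\in K_e$ with $\langle w,m\rangle=\langle e,\psi(m)\rangle$.
\item[(b)] For $e,e'\in\mathbb T$, $w\in K_{e'}(\varepsilon)$, $\lambda>0$ and either sign,
\[
\lambda\langle e',e\rangle\pm\langle w,e\rangle\le\lambda\pm t(e)+\varepsilon+\frac{81}{2\lambda}.
\]
\item[(c)] There is no linear map $L:\mathbb R^2\to\mathbb R^2$ with $\langle e,Le\rangle=t(e)$ for all $e\in\mathbb T$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e,f\in\mathbb T$ have arguments $\theta,\varphi$ and let $\delta=\varphi-\theta$. Then $\langle e,f\rangle=\cos\delta$, $\langle e^\perp,f\rangle=\sin\delta$, $|e-f|=2|\sin(\delta/2)|\ge|\sin\delta|$, and $\cos4\theta-\cos4\varphi=2\sin(2\theta+2\varphi)\sin2\delta$. Hence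
\begin{equation}\label{eq:lip}
|t(e)-t(f)|\le4|\sin\delta\cos\delta|\le4|e-f|.
\end{equation}

(a) Both sides are positively homogeneous in $m$ and vanish for $m=0$, so let $m=f\in\mathbb T$. We need $\langle w,f\rangle=t(f)\cos\delta$. If $f=\pm e$, take $w=t(e)e$. Otherwise $w=t(e)e+\lambda e^\perp$ has $\langle w,f\rangle=t(e)\cos\delta+\lambda\sin\delta$, so we take $\lambda=(t(f)-t(e))\cos\delta/\sin\delta$. By \eqref{eq:lip}, $|\lambda|\le4\cos^2\delta\le4$, and $w\in K_e$ by \eqref{eq:inK}.

(b) Let $\sigma=|e-e'|$. By \eqref{eq:lip},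
\[
|\langle w,e\rangle-t(e)|\le|\langle w,e'\rangle-t(e')|+|t(e')-t(e)|+|w|\,|e-e'|\le\varepsilon+9\sigma,
\]
and $\langle e',e\rangle=1-\sigma^2/2$. The maximum of $9\sigma-\lambda\sigma^2/2$ is $81/(2\lambda)$, at $\sigma=9/\lambda$.

(c) Otherwise $2t(e)=\langle e,Le\rangle+\langle e^\perp,Le^\perp\rangle=\operatorname{tr}L$ for all $e$; but $t=1$ at $\theta=0$ and $t=-1$ at $\theta=\pi/4$.
\end{proof}

Define $q(m,a)=\sup\{\langle w,m\rangle+\langle e,a\rangle:e\in\mathbb T,\ w\in K_e\}$. The set of pairs $(w,e)$ is bounded and symmetric, and it spans $\mathbb R^4$: by \eqref{eq:inK} differences of pairs with the same $e$ give all $(e^\perp,0)$, and then all $(0,e)$. So $q$ is a norm on $W$, and $q(0,a)=|a|$.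

\emph{One direction at a time.} A subspace containing $E_0$ with codimension one is $E_0+\mathbb R(m,0)$ for some $m\ne0$. By Lemma~\ref{lem:plane}(a), $q(m',a)\ge\sup_e\langle e,a+\psi(m')\rangle=|a+\psi(m')|$ for all $m'$ and $a$. As $\psi$ is homogeneous, $(cm,a)\mapsto a+c\psi(m)$ is a projection of norm $1$.

\emph{Not both directions.} Suppose $(m,a)\mapsto a+Lm$ has norm $1$. Test it on $(\pm e,\lambda e)$ with $\lambda$ large, which amounts to differentiating the norm at $(0,e)$ in the direction $(e,0)$. By Lemma~\ref{lem:plane}(b) with $\varepsilon=0$,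
\[
\lambda\pm\langle e,Le\rangle\le|\lambda e\pm Le|\le q(\pm e,\lambda e)\le\lambda\pm t(e)+\frac{81}{2\lambda}.
\]
Letting $\lambda\to\infty$ with both signs gives $\langle e,Le\rangle=t(e)$, contrary to (c). The roundness of the circle enters through the term $-\lambda\sigma^2/2$ in the proof of (b): it confines the supremum defining $q(\pm e,\lambda e)$ to directions $e'$ close to $e$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

The plane $E_0$ is its own bidual, so the variable $m$ has to be created. We add a sequence $h_1,h_2,\dots$ of copies of it, in such a way that mass moving to infinity along the sequence converges in the bidual to a vector that behaves like $(m,0)$. The difficulty is that the new coordinates belong to $X$, so a projection may send this vector back into one of them. The strips $K_e(1/n)$ prevent this: they have interior, which makes each finite coordinate too expensive, and they shrink to $K_e$, which reproduces the model at infinity.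

\subsection*{The space}
Let $X=\ell_1(\mathbb N;\mathbb R^2)\oplus\mathbb R^2$, with points $(h,a)$ and $\|h\|_1=\sum_n|h_n|$. For a bounded sequence $v=(v_n)$ in $\mathbb R^2$ and $e\in\mathbb R^2$ let
\[
[v,e](h,a)=\sum_n\langle v_n,h_n\rangle+\langle e,a\rangle ;
\]
this functional depends linearly on $(v,e)$. Put
\[
G=\{(v,e):\ e\in\mathbb T,\ v_n\in K_e(1/n)\text{ for all }n\},\qquad p(h,a)=\sup_{(v,e)\in G}[v,e](h,a).
\]
Since $G=-G$, $p$ is a seminorm, and $p(h,a)\le5\|h\|_1+|a|$. For a lower bound fix $e\in\mathbb T$ and take $v_n=t(e)e\pm4e^\perp$ with the sign of $\langle e^\perp,h_n\rangle$: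
\[
p(h,a)\ge\langle e,a\rangle+t(e)\sum_n\langle e,h_n\rangle+4\sum_n|\langle e^\perp,h_n\rangle|.
\]
Averaging this with the same inequality for $(-h,-a)$ gives $p(h,a)\ge4\sum_n|\langle e^\perp,h_n\rangle|$, and averaging over $e=(1,0)$ and $e=(0,1)$ gives $p(h,a)\ge2\|h\|_1$. The choice $v_n=t(e)e$ with $\langle e,a\rangle=|a|$ gives $p(h,a)\ge|a|-\|h\|_1$. Hence $\|h\|_1+|a|\le2p(h,a)$, so $p$ is a norm equivalent to $\|h\|_1+|a|$, and $(X,p)$ is a Banach space isomorphic to $\ell_1$. All $[v,e]$ lie in $X^*$, with $\|[v,e]\|\le1$ for $(v,e)\in G$ and $\|[v,0]\|\le\frac12\sup_n|v_n|$.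

\subsection*{Coordinates on the bidual}
For $u\in\mathbb R^2$ let $u\delta_n$ be the sequence with $u$ in place $n$ and $0$ elsewhere, and let $\bar u=(u,u,\dots)$. For $y\in X^{**}$ define $h_n(y),a(y),s(y)\in\mathbb R^2$ by
\[
\langle u,h_n(y)\rangle=y([u\delta_n,0]),\qquad\langle u,a(y)\rangle=y([0,u]),\qquad\langle u,s(y)\rangle=y([\bar u,0])
\]
for all $u\in\mathbb R^2$. Choosing unit vectors $u_n$ with $\langle u_n,h_n(y)\rangle=|h_n(y)|$, we get $\sum_{n\le N}|h_n(y)|=y([\sum_{n\le N}u_n\delta_n,0])\le\frac12\|y\|$. So $h(y)\in\ell_1(\mathbb N;\mathbb R^2)$, and we may define the \emph{mass at infinity}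
\[
m(y)=s(y)-\sum_nh_n(y).
\]
The maps $h,a,m$ are linear. For $x=(h,a)\in X$ we have $h(x)=h$, $a(x)=a$, $s(x)=\sum_nh_n$, and so $m(x)=0$.

The basic estimate is that, for $y\in X^{**}$, $(v,e)\in G$ and $w\in K_e$,
\begin{equation}\label{eq:basic}
\|y\|\ge\sum_n\langle v_n,h_n(y)\rangle+\langle e,a(y)\rangle+\langle w,m(y)\rangle .
\end{equation}
Indeed, $v^N=\bar w+\sum_{n\le N}(v_n-w)\delta_n$ agrees with $v$ up to place $N$ and equals $w\in K_e\subset K_e(1/n)$ afterward. So $(v^N,e)\in G$ and
\[
\|y\|\ge y([v^N,e])=\sum_{n\le N}\langle v_n,h_n(y)\rangle+\langle e,a(y)\rangle+\Big\langle w,\ s(y)-\sum_{n\le N}h_n(y)\Big\rangle .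
\]
Let $N\to\infty$.

\subsection*{The FIP}
As in the model, we absorb the mass at infinity into the last coordinate by means of $\psi$. Let
\[
R(y)=\big(h(y),\ a(y)+\psi(m(y))\big)\in X .
\]
Given $(v,e)\in G$, choose $w\in K_e$ with $\langle w,m(y)\rangle=\langle e,\psi(m(y))\rangle$ by Lemma~\ref{lem:plane}(a). Then the right side of \eqref{eq:basic} is $[v,e](R(y))$, and the supremum over $G$ gives $p(R(y))\le\|y\|$. For $x\in X$ we have $m(y-x)=m(y)$, so $R(y-x)=R(y)-x$ although $R$ is not linear. Hence $p(R(y)-x)\le\|y-x\|$ for all $x\in X$, and the cells in $X$ have the FIP by Proposition~\ref{prop:char}(ii).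

\subsection*{No projection of norm one}
Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$. For $f\in\mathbb R^2$ let $\mu_f=w^*\text{-}\lim_{\mathcal U}(f\delta_n,0)\in X^{**}$, which is linear in $f$, and let $Y=X+\{\mu_f:f\in\mathbb R^2\}$. The functionals $[u\delta_j,0]$ and $[0,u]$ vanish at $(f\delta_n,0)$ for $n>j$, while $[\bar u,0]$ takes the value $\langle u,f\rangle$. So $h(\mu_f)=0$, $a(\mu_f)=0$, $m(\mu_f)=f$. Since $m$ vanishes on $X$, we have $\mu_f\in X$ only for $f=0$, and $\dim Y/X=2$.

Suppose $P:Y\to X$ is a projection of norm $1$, and write $P\mu_f=(Hf,Lf)$ with $H,L$ linear. Fix $e\in\mathbb T$ and $\lambda>0$, and let $x=(0,\lambda e)$. By Lemma~\ref{lem:plane}(b) with $\varepsilon=1/n$,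
\[
p(\pm e\delta_n,\lambda e)=\sup_{(v,e')\in G}\big(\lambda\langle e',e\rangle\pm\langle v_n,e\rangle\big)\le\lambda\pm t(e)+\frac1n+\frac{81}{2\lambda}.
\]
Cells of $X^{**}$ are $w^*$-closed and $1/n\to0$, so $\|x\pm\mu_e\|\le\lambda\pm t(e)+81/(2\lambda)$. On the other hand, for every $v$ with $(v,e)\in G$,
\[
\|x\pm\mu_e\|\ge p(x\pm P\mu_e)\ge[v,e](x\pm P\mu_e)=\lambda\pm\Big(\sum_n\langle v_n,(He)_n\rangle+\langle e,Le\rangle\Big).
\]
Letting $\lambda\to\infty$ with both signs, we obtain
\begin{equation}\label{eq:forced}
\sum_n\langle v_n,(He)_n\rangle+\langle e,Le\rangle=t(e)\qquad\text{whenever }(v,e)\in G.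
\end{equation}
Fix $n$. By \eqref{eq:inK} we may let $v_n$ run through the disk $\{t(e)e+u:|u|\le1/n\}$ while the other coordinates stay fixed. The left side of \eqref{eq:forced} does not change, so $\langle u,(He)_n\rangle=0$ for $|u|\le1/n$, that is, $(He)_n=0$. Thus $\langle e,Le\rangle=t(e)$ for all $e\in\mathbb T$, which contradicts Lemma~\ref{lem:plane}(c). A norm-one projection from $X^{**}$ onto $X$ would restrict to one from $Y$, so Theorem~\ref{thm:A} is proved. \qed

\begin{remark}\label{rem:strips}
The strips cannot be dispensed with. If $G$ is defined with $K_e$ in every place, then $w=v_1$ is allowed in \eqref{eq:basic}, whose right side becomes $[v,e](h(y)+m(y)\delta_1,a(y))$. So $y\mapsto(h(y)+m(y)\delta_1,a(y))$ is a linear projection of norm $1$ from $X^{**}$ onto $X$. The same happens if one fixed strip $K_e(\varepsilon)$ is used in every place.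
\end{remark}

\section{A space built on a badly complemented subspace}\label{sec:Bspace}

The obstruction in Theorem~\ref{thm:A} is purely isometric, for the following reason. Suppose there are bounded operators $i:X\to W^*$ and $j:W^*\to X$ with $ji=\mathrm{id}$, and let $\kappa:W^{***}\to W^*$ be the restriction map. Then $i^{**}$ extends $i$ and $\kappa$ is the identity on $W^*$, so $j\kappa i^{**}$ is a bounded projection from $X^{**}$ onto $X$. This applies to every space isomorphic to $\ell_1=c_0^*$, and it shows that the space of Theorem~\ref{thm:B} is not isomorphic to a dual space, nor to a complemented subspace of one.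

For Theorem~\ref{thm:B} we replace the pair $E_0\subset W$ by a pair $E\subset Z$ in which $E$ is reflexive, for the sake of the FIP, and contains finite-dimensional pieces with arbitrarily large projection constants. The analogue of $\psi$ then comes for free: lifting the quotient $Z/E$ to $Z$ line by line gives a homogeneous, nonlinear substitute for a projection onto $E$. From now on $\psi,p,X$ denote new objects.

\subsection*{The pieces}
Let $\Gamma=\{\pm1\}^k$ be a group under coordinatewise multiplication, $\mathbb E$ the average over $\Gamma$, $Z^{(k)}$ the space of real functions on $\Gamma$ with norm $\mathbb E|z|$, and $E^{(k)}$ the span of the coordinate functions $r_1,\dots,r_k$.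

\begin{lemma}\label{lem:rad}
Every projection from $Z^{(k)}$ onto $E^{(k)}$ has norm at least $\sqrt{k/3}$.
\end{lemma}

\begin{proof}
The translations $(\tau_gz)(\omega)=z(g\omega)$ are isometries. The $2^k$ functions $\chi_A=\prod_{j\in A}r_j$, $A\subset\{1,\dots,k\}$, form a basis of $Z^{(k)}$, and $\tau_g\chi_A=\chi_A(g)\chi_A$; in particular $E^{(k)}$ is translation invariant. For a projection $P$ onto $E^{(k)}$, the average $P_0=2^{-k}\sum_g\tau_g^{-1}P\tau_g$ is therefore again a projection onto $E^{(k)}$; it commutes with translations, and $\|P_0\|\le\|P\|$. If $P_0\chi_A=\sum_Bc_B\chi_B$, applying $\tau_g$ gives $c_B\chi_B(g)=c_B\chi_A(g)$ for all $g$, so $c_B=0$ for $B\ne A$. Thus $P_0\chi_A\in\mathbb R\chi_A\cap E^{(k)}$, which is $\{0\}$ for $|A|\ne1$. The function $\sum_A\chi_A=\prod_j(1+r_j)$ equals $2^k$ at the identity and $0$ elsewhere, so it has norm $1$, and $P_0$ maps it to $s=\sum_jr_j$. We have $\mathbb Es^2=k$. Also $\mathbb Es^4=k+3k(k-1)\le3k^2$, since a product of four $r_j$ has mean $1$ if the indices match in pairs and mean $0$ otherwise.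 H\"older's inequality for $s^2=|s|^{2/3}|s|^{4/3}$ gives $\mathbb Es^2\le(\mathbb E|s|)^{2/3}(\mathbb Es^4)^{1/3}$. Hence $\|P\|\ge\mathbb E|s|\ge k^{3/2}/(\sqrt3\,k)$.
\end{proof}

For $(k,i)\in\mathbb N^2$ let $E^{k,i}\subset Z^{k,i}$ be a copy of $E^{(k)}\subset Z^{(k)}$; the infinitely many copies of each size are needed in Section~\ref{sec:Bproj}. Put
\[
Z=\Big(\bigoplus Z^{k,i}\Big)_{\ell_2}\supset E=\Big(\bigoplus E^{k,i}\Big)_{\ell_2},\qquad F=Z/E,
\]
with quotient map $\pi$. As a countable $\ell_2$-sum of finite-dimensional spaces, $E$ is separable and reflexive. Let $F^{k,i}=\pi(Z^{k,i})$, of dimension $2^k-k$. Enumerate $\mathbb N^2$, let $F_n$ be the sum of the first $n$ spaces $F^{k,i}$, and let $F_\infty=\bigcup_nF_n$.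

\subsection*{Two liftings}
On each line of $F$ choose one vector $f\neq0$ and $\beta(f)\in\pi^{-1}(f)$ with $\|\beta(f)\|\le2\|f\|$, and extend by homogeneity. This gives $\beta:F\to Z$ with $\pi\beta=\mathrm{id}$, $\|\beta(f)\|\le2\|f\|$, $\beta(cf)=c\beta(f)$: bounded, not linear. Lifting a Hamel basis of $F$ gives $\sigma:F\to Z$ with $\pi\sigma=\mathrm{id}$: linear, possibly unbounded. Put $\psi=\sigma-\beta:F\to E$. To see its role, write $z\in Z$ as $\sigma(f)+a$ with $f=\pi z$, $a\in E$. In these coordinates $a+\psi(f)=z-\beta(\pi z)$, so the analogue of the map $(m,a)\mapsto a+\psi(m)$ sends $Z$ to $E$, commutes with translations by $E$, and increases norms by a factor of at most $3$. The map $\psi$ is homogeneous, and since $\sigma$ cancels, for finite sums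
\begin{equation}\label{eq:quasi}
\Big\|\psi\Big(\sum_if_i\Big)-\sum_i\psi(f_i)\Big\|=\Big\|\sum_i\beta(f_i)-\beta\Big(\sum_if_i\Big)\Big\|\le4\sum_i\|f_i\|.
\end{equation}

\subsection*{The space}
Let $H_0$ be the space of finitely supported sequences $h=(h_n)$ with $h_n\in F_n$, with $\|h\|_1=\sum_n\|h_n\|$, and let $\Psi(h)=\sum_n\psi(h_n)\in E$. Summing \eqref{eq:quasi} over the coordinates gives, for $h^1,\dots,h^l\in H_0$,
\begin{equation}\label{eq:Quasi}
\Big\|\Psi\Big(\sum_ih^i\Big)-\sum_i\Psi(h^i)\Big\|\le4\sum_i\|h^i\|_1 .
\end{equation}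
On $X_0=H_0\oplus E$ we want a norm for which absorbing $h$ into $E$ by $\Psi$ is exactly contractive. The function $\nu(h,a)=\|a+\Psi(h)\|+4\|h\|_1$ is homogeneous but need not be subadditive, so we pass to
\[
p(z)=\inf\Big\{\sum_i\nu(z_i):\ z=\sum_iz_i,\ \text{a finite sum in }X_0\Big\}.
\]
This is a seminorm: decompositions of $z$ and $z'$ combine to one of $z+z'$, and $\nu(cz)=|c|\nu(z)$. The weight $4$ in $\nu$ pays for the error in \eqref{eq:Quasi}. Namely,
\begin{equation}\label{eq:pbounds}
\max\{\|a+\Psi(h)\|,\ 4\|h\|_1\}\le p(h,a)\le\|a+\Psi(h)\|+4\|h\|_1 .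
\end{equation}
The upper bound is the trivial decomposition. If $(h,a)=\sum_i(h^i,a_i)$, then $4\|h\|_1\le4\sum_i\|h^i\|_1$, and
$a+\Psi(h)=\sum_i(a_i+\Psi(h^i))+\big(\Psi(h)-\sum_i\Psi(h^i)\big)$ has norm at most $\sum_i\nu(h^i,a_i)$ by \eqref{eq:Quasi}.

By \eqref{eq:pbounds}, $p$ is a norm and $p(0,a)=\|a\|$. Let $X$ be the completion of $(X_0,p)$, with norm $\|\cdot\|$; it contains $E=\{(0,a)\}$ isometrically as a closed subspace. Let $X_N=\{(h,a)\in X_0:h_n=0\text{ for }n>N\}$. Each $F_n$ is finite-dimensional, so $X_N$ contains the closed subspace $E$ with finite codimension and is isomorphic to the direct sum of $E$ and a finite-dimensional space. Hence $X_N$ is complete, separable and reflexive. Since $\bigcup_NX_N=X_0$ is dense, $X$ is separable.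

Let $V=(\bigoplus_nF_n)_{\ell_1}$. By \eqref{eq:pbounds} the map $(h,a)\mapsto h$ extends to a linear $Q:X\to V$ with $\|Q\|\le\frac14$, vanishing on $E$. Also $(h,a)-(0,a+\Psi(h))=(h,-\Psi(h))$ has norm at most $4\|h\|_1$. So on $X_0$, and by continuity of both sides on $X$,
\begin{equation}\label{eq:dist}
\operatorname{dist}(z,E)\le4\|Qz\|,\qquad\text{and therefore}\qquad\ker Q=E .
\end{equation}

\section{The cells in $X$ have the FIP}\label{sec:BFIP}

In Section~\ref{sec:A} the mass at infinity was a vector in $\mathbb R^2$ that could be read off from $y\in X^{**}$. Here we have no such description, and we work inside $X_0$ instead: we cut off the tail at level $N$, take a limit in the reflexive space $X_N$, and then let $N\to\infty$. For $h\in H_0$ let $h_{\le N}$, $h_{>N}$ be its parts supported on $\{n\le N\}$, $\{n>N\}$; note $\Psi(h)=\Psi(h_{\le N})+\Psi(h_{>N})$. Define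
\[
R_N:X_0\to X_N,\qquad R_N(h,a)=\big(h_{\le N},\ a+\Psi(h_{>N})\big).
\]

\begin{lemma}\label{lem:RN}
For $z\in X_0$ and $c\in X_N$ we have $\|R_Nz-c\|\le\|z-c\|$.
\end{lemma}

\begin{proof}
Subtracting $c$ does not change the coordinates $h_n$ with $n>N$, so $R_N(z-c)=R_Nz-c$, and we may take $c=0$. Let $z=(h,a)=\sum_i(h^i,a_i)$. Then
\[
R_Nz=\sum_i\big(h^i_{\le N},\ a_i+\Psi(h^i_{>N})\big)+(0,b),\qquad b=\Psi(h_{>N})-\sum_i\Psi(h^i_{>N}),
\]
and $\|b\|\le4\sum_i\|h^i_{>N}\|_1$ by \eqref{eq:Quasi}. By \eqref{eq:pbounds},
\[
p(R_Nz)\le\sum_i\big(\|a_i+\Psi(h^i)\|+4\|h^i_{\le N}\|_1\big)+4\sum_i\|h^i_{>N}\|_1=\sum_i\nu(h^i,a_i).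
\]
Take the infimum over all decompositions.
\end{proof}

Let the cells $B_X(c_\alpha,\rho_\alpha)$, $\alpha\in\mathcal A\ne\emptyset$, have nonempty finite intersections. Let $I$ be the set of pairs $\gamma=(B,j)$ with $B\subset\mathcal A$ finite and nonempty and $j\in\mathbb N$, directed by $(B,j)\le(B',j')$ if $B\subset B'$ and $j\le j'$. Finitely many tails $\{\gamma:\gamma\ge\gamma_0\}$ always intersect, so some ultrafilter $\mathcal U$ on $I$ contains all tails. By density of $X_0$ choose $z_\gamma\in X_0$ with $\|z_\gamma-c_\alpha\|\le\rho_\alpha+1/j$ for all $\alpha\in B$.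

\emph{Limits in $X_N$.} Lemma~\ref{lem:RN} applies only to centers in $X_N$, so we approximate. For $\alpha\in\mathcal A$, $c\in X_N$ and $\gamma\ge(\{\alpha\},j)$,
\begin{equation}\label{eq:cut}
\|R_Nz_\gamma-c\|\le\|z_\gamma-c\|\le\rho_\alpha+\|c_\alpha-c\|+1/j .
\end{equation}
With $c=0$ and a fixed $\alpha_0$ this bounds $R_Nz_\gamma$ by $M=\rho_{\alpha_0}+\|c_{\alpha_0}\|+1$ on a tail. So the weak limit $u_N=w\text{-}\lim_{\mathcal U}R_Nz_\gamma$ exists in the reflexive space $X_N$, and $\|u_N\|\le M$ for all $N$. Passing to the limit in \eqref{eq:cut} and letting $j\to\infty$ gives $\|u_N-c\|\le\rho_\alpha+\|c_\alpha-c\|$, hence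
\begin{equation}\label{eq:uN}
\|u_N-c_\alpha\|\le\rho_\alpha+2\operatorname{dist}(c_\alpha,X_N),
\end{equation}
and $\operatorname{dist}(c_\alpha,X_N)\to0$ as $N\to\infty$ for each $\alpha$.

\emph{The limit $N\to\infty$.} The space $X$ is not reflexive, so we need more than boundedness; what helps is that all $u_N$ come from the same ultrafilter. The map $z\mapsto(Qz)_n$ is bounded and linear into the finite-dimensional space $F_n$, hence continuous from the weak to the norm topology. For $n\le N$ we have $(QR_Nz_\gamma)_n=(Qz_\gamma)_n$, so $(Qu_N)_n=\lim_{\mathcal U}(Qz_\gamma)_n=:h_n$ does not depend on $N$. Thus $\sum_{n\le N}\|h_n\|=\|Qu_N\|\le M/4$ for all $N$. Let $h^N=(h_1,\dots,h_N,0,\dots)$ and $y_N=(h^N,-\Psi(h^N))$. For $N'<N$ the difference $y_N-y_{N'}$ has the form $(g,-\Psi(g))$ with $g=h^N-h^{N'}$, so its norm is at most $4\sum_{N'<n\le N}\|h_n\|$ by \eqref{eq:pbounds}. Hence $y_N$ converges in norm to some $y\in X$. The sequence $u_N-y_N$ is bounded and lies in $\ker Q=E$, so it has a weak limit $a\in E$ along a nonprincipal ultrafilter $\mathcal V$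 on $\mathbb N$. Then $u_N\to y+a$ weakly along $\mathcal V$. Given $\alpha$ and $\varepsilon>0$, \eqref{eq:uN} puts $u_N$ in the weakly closed set $B_X(c_\alpha,\rho_\alpha+\varepsilon)$ for all large $N$. So $\|y+a-c_\alpha\|\le\rho_\alpha$ for all $\alpha$, and the FIP holds.

\section{$X$ is not complemented in $X^{**}$}\label{sec:Bproj}

Suppose $P:X^{**}\to X$ is a bounded projection. We map a dense part of $Z$ into $X^{**}$, fixing $E$, and compose with $P$. If the values lay in $E$ we would contradict Lemma~\ref{lem:rad} at once. As in Section~\ref{sec:A}, the difficulty is the component in the coordinates $h_n$; here it need not vanish, but it is small on suitable pieces $Z^{k,i}$ and can be subtracted.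

\subsection*{Mapping $Z$ into the bidual}
Let $Z_\infty=\pi^{-1}(F_\infty)$. For $z\in Z_\infty$ and $n$ so large that $\pi z\in F_n$, let $J_nz=(\pi z\,\delta_n,\ z-\sigma\pi z)\in X_0$, where $\pi z\,\delta_n$ has $\pi z$ in place $n$ and $0$ elsewhere. The map $J_n$ is linear on $\pi^{-1}(F_n)$, because $\sigma$ is linear; it is the identity on $E$; and by \eqref{eq:pbounds}
\[
p(J_nz)\le\|z-\sigma\pi z+\psi(\pi z)\|+4\|\pi z\|=\|z-\beta(\pi z)\|+4\|\pi z\|\le7\|z\| .
\]
For a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$, $Jz=w^*\text{-}\lim_{\mathcal U}J_nz$ defines a linear map $J:Z_\infty\to X^{**}$ with $\|J\|\le7$ and $Ja=a$ for $a\in E$. Then $QPJa=Qa=0$ for $a\in E$, so there is a linear map $T:F_\infty\to V$ with $T\pi=QPJ$. All lifts of an $f\in F_\infty$ lie in $Z_\infty$, so $\|T\|\le\|QPJ\|<\infty$.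

\begin{lemma}\label{lem:small}
Let $T:F_\infty\to V$ be bounded and linear. For each $k$, $\|T|_{F^{k,i}}\|\to0$ as $i\to\infty$.
\end{lemma}

\begin{proof}
Otherwise there are $\delta>0$, an infinite set $\Lambda\subset\mathbb N$, and $f_i\in F^{k,i}$ with $\|f_i\|=1$ and $\|Tf_i\|\ge\delta$ for $i\in\Lambda$. Each $f_i$ has a lift $z_i\in Z^{k,i}$ with $\|z_i\|\le2$: the lift $\beta(f_i)$ has the form $z+a$ with $z\in Z^{k,i}$, $\pi z=f_i$, $a\in E$, and its $(k,i)$-component $z_i\in z+E^{k,i}$ is again a lift, of no larger norm. The $z_i$ lie in different summands of an $\ell_2$-sum, so for finite $\Lambda'\subset\Lambda$ and signs $s_i=\pm1$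
\begin{equation}\label{eq:sqrt}
\Big\|\sum_{i\in\Lambda'}s_iTf_i\Big\|\le\|T\|\,\Big\|\sum_{i\in\Lambda'}s_iz_i\Big\|\le2\|T\|\sqrt{|\Lambda'|}.
\end{equation}
For $\phi\in V^*$, choosing the signs of $\phi(Tf_i)$ gives $\sum_{i\in\Lambda'}|\phi(Tf_i)|\le2\|\phi\|\|T\|\sqrt{|\Lambda'|}$. So for each $\eta>0$ only finitely many $i$ have $|\phi(Tf_i)|\ge\eta$. Since $F_n$ is finite-dimensional, $\|(Tf_i)_n\|\to0$ as $i\to\infty$ in $\Lambda$, for every $n$.

Choose inductively $i_1<i_2<\cdots$ in $\Lambda$ and $0=N_0<N_1<\cdots$ with $\sum_{n\le N_{l-1}}\|(Tf_{i_l})_n\|\le\delta/8$ and $\sum_{n>N_l}\|(Tf_{i_l})_n\|\le\delta/8$. The part $u_l$ of $Tf_{i_l}$ supported on $(N_{l-1},N_l]$ satisfies $\|Tf_{i_l}-u_l\|\le\delta/4$ and $\|u_l\|\ge3\delta/4$. Norms of disjointly supported vectors add in $V$, so $\|\sum_{l\le q}Tf_{i_l}\|\ge\frac34q\delta-\frac14q\delta=\frac12q\delta$. For large $q$ this contradicts \eqref{eq:sqrt}.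
\end{proof}

This is where the finite dimension of the $F_n$ replaces the strips of Remark~\ref{rem:strips}. With $F$ itself in every place, $f\mapsto f\delta_1$ would be an isometry into the $\ell_1$-sum, and the lemma would fail.

\subsection*{Removing the small component}
To subtract $T$ we must lift it linearly through $Q$. On a space of dimension $d$ this can be done basis vector by basis vector, at the cost of a factor $d$; since Lemma~\ref{lem:small} provides copies of fixed dimension on which $T$ is arbitrarily small, the cost is harmless.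

Fix $k$, let $d=2^k-k$, and choose $i$ with $\|T|_{F^{k,i}}\|\le1/d$. Take an Auerbach basis of $F^{k,i}$, that is, a basis $f_1,\dots,f_d$ with $\|f_j\|=1$ whose coordinate functionals $f_j^*$ have norm $1$. (Choose unit vectors $f_j$ maximizing the absolute value of a determinant; by Cramer's rule $f_j^*(f)$ is the quotient of the determinant with $f$ in place of $f_j$ by the maximal one.) Let $f_j=\pi z_j$ with $z_j\in Z^{k,i}$. By \eqref{eq:dist}, $\operatorname{dist}(PJz_j,E)\le4\|Tf_j\|\le4/d$, so there is $y_j\in PJz_j+E$ with $\|y_j\|\le5/d$, and $Qy_j=Tf_j$. The map $\widetilde Tf=\sum_jf_j^*(f)y_j$ from $F^{k,i}$ to $X$ has $\|\widetilde T\|\le5$ and $Q\widetilde T=T$ on $F^{k,i}$. Define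
\[
A:Z^{k,i}\to X,\qquad Az=PJz-\widetilde T\pi z .
\]
Then $QA=T\pi-T\pi=0$, so $A$ takes values in $E$ by \eqref{eq:dist}. For $a\in E^{k,i}$ we have $Aa=Pa=a$, and $\|A\|\le7\|P\|+5$. Composing $A$ with the coordinate projection $E\to E^{k,i}$, of norm $1$, gives a projection from $Z^{k,i}$ onto $E^{k,i}$ of norm at most $7\|P\|+5$. By Lemma~\ref{lem:rad}, $\sqrt{k/3}\le7\|P\|+5$ for every $k$, which is absurd. Together with Section~\ref{sec:BFIP} this proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{memoir}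
\texttt{http://www.math.ucla.edu/\textasciitilde dashiell/memoir.pdf}

\bibitem{NP}
Namioka and Phelps, \emph{Duke Math. J.} \textbf{42} (1975).

\end{thebibliography}
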